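# Uniqueness of $p$ Martin functions in Lipschitz domains

## 1. Harmonic Martin functions: uniqueness by subtraction

Let $n\ge2$ and $1<p<\infty$, and write $a(\eta)=|\eta|^{p-2}\eta$ for $\eta\in\mathbf R^n$. A function $u$ is $p$ harmonic in an open set $O\subset\mathbf R^n$ if $u\in W^{1,p}_{\rm loc}(O)$ is a weak solution of $\nabla\cdot(|\nabla u|^{p-2}\nabla u)=0$, that is, $\int a(\nabla u)\cdot\nabla\psi\,dx=0$ for all $\psi\in C_c^\infty(O)$. If $u$ is $p$ harmonic, so are $cu+b$ for constants $c,b$, and $u\circ T$ for every similarity $T$. Sums of $p$ harmonic functions are in general not $p$ harmonic unless $p=2$.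

A bounded Lipschitz domain is a bounded connected open set whose boundary is locally, after a rigid motion, the graph of a Lipschitz function with the domain on one side.

**Definition 1.1.** Let $\Omega\subset\mathbf R^n$ be a bounded Lipschitz domain and $w\in\partial\Omega$. A *$p$ Martin function* for $\Omega$ at $w$ is a positive $p$ harmonic function $u$ in $\Omega$ that is continuous on $\bar\Omega\setminus\{w\}$ and satisfies $u=0$ on $\partial\Omega\setminus\{w\}$.

Such functions exist. The question is whether, for given $p,\Omega,w$, any two of them are constant multiples of each other.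

**Example 1.2.** For $p=2$ and the unit ball, $(1-|x|^2)|x-w|^{-n}$ is a Martin function at $w$. For the singularity alone, look at the half space $\{x_n>0\}$ and the point $0$. If $p=2$, take $u=x_n|x|^{-n}$; since $\Delta|x|^{-n}=2n|x|^{-n-2}$,
$$\Delta u=2n\,x_n|x|^{-n-2}+2\,\partial_n|x|^{-n}=2n\,x_n|x|^{-n-2}-2n\,x_n|x|^{-n-2}=0 .$$
If $p=n$, take $u=x_n|x|^{-2}$. Then $\nabla u=|x|^{-2}(e_n-2x_nx|x|^{-2})$, and $e_n-2x_nx|x|^{-2}$ is a reflection of $e_n$, so $|\nabla u|=|x|^{-2}$ and $a(\nabla u)=|x|^{2-2n}e_n-2x_n|x|^{-2n}x$. Its divergence is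
$$(2-2n)x_n|x|^{-2n}-2(1-n)x_n|x|^{-2n}=0 .$$
Both functions vanish on $\{x_n=0\}\setminus\{0\}$ and blow up at $0$, at rates that depend on $p$.

For $p=2$ uniqueness is quick once we know that two Martin functions at the same point are comparable:
$$\text{if }u,v\text{ are }p\text{ Martin functions for }\Omega\text{ at }w,\text{ then } c_*^{-1}v\le u\le c_*v\ \text{ in }\Omega\ \text{ for some } c_*=c_*(u,v)\ge1. \tag{1.1}$$
This holds for every $p$ and is proved in Lemma 3.5, whose proof uses nothing from the present section.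

**Proposition 1.3 (the case $p=2$).** Let $u,v$ be $2$ Martin functions for $\Omega$ at $w$. Then $u=mv$ for a constant $m>0$.

*Proof.* Let $m=\inf_\Omega u/v$, which is positive by (1.1), and let $h=u-mv\ge0$. Then $h$ is harmonic in $\Omega$, continuous on $\bar\Omega\setminus\{w\}$ and zero on $\partial\Omega\setminus\{w\}$. If $h\not\equiv0$, then $h>0$ in $\Omega$ by the strong minimum principle, so $h$ is itself a Martin function at $w$. By (1.1) applied to $h$ and $v$ there is $c>0$ with $h\ge cv$, that is, $u\ge(m+c)v$. This contradicts the definition of $m$. So $h\equiv0$. $\square$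

What changes for $p\ne2$? The proof subtracts two solutions and treats the difference as a solution, and that is lost.

**Example 1.4.** Let $n=2$, $p=3$. The functions $U=|x|^{1/2}$ and $x_1$ are $3$ harmonic in $\mathbf R^2\setminus\{0\}$. Where $\nabla f\neq0$, the equation for $f$ reads $|\nabla f|^2\Delta f+\sum f_if_jf_{ij}=0$. At the point $(0,1)$ we have $\nabla U=(0,\frac12)$, $U_{11}=\frac12$, $U_{22}=-\frac14$, $U_{12}=0$. For $f=U-bx_1$ the left side at this point is
$$(b^2+\tfrac14)\tfrac14+\tfrac12b^2-\tfrac1{16}=\tfrac34b^2 .$$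
This is $0$ for $b=0$ and nonzero otherwise, so $U-bx_1$ is not $3$ harmonic if $b\ne0$.

The difference does satisfy a linear equation, $\operatorname{div}(A\nabla(u-mv))=0$ with $A=\int_0^1Da\,dt$ taken along the segment from $m\nabla v$ to $\nabla u$. Its coefficients degenerate, or become infinite, where both gradients vanish. The whole difficulty sits at such points. The aim of these notes is the following.

**Theorem 1.5.** Let $n\ge3$, $1<p<\infty$, let $\Omega\subset\mathbf R^n$ be a bounded Lipschitz domain and $w\in\partial\Omega$. Any two $p$ Martin functions for $\Omega$ at $w$ are constant multiples of each other.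

Throughout, $x=(x',x_n)\in\mathbf R^{n-1}\times\mathbf R$, $B_r=B(0,r)$, the function $\varphi:\mathbf R^{n-1}\to\mathbf R$ is $\Lambda$-Lipschitz with $\varphi(0)=0$, and $\Omega_\varphi=\{x_n>\varphi(x')\}$. Theorem 1.5 follows from a local and stronger statement.

**Theorem 1.6.** Let $n\ge3$, $1<p<\infty$, $\Omega=\Omega_\varphi$, $R_0>0$. Let $u,v$ be positive and $p$ harmonic in $\Omega\cap B_{R_0}$, continuous on $(\bar\Omega\cap B_{R_0})\setminus\{0\}$, zero on $(\partial\Omega\cap B_{R_0})\setminus\{0\}$, and unbounded near $0$. Then $\lim_{x\to0,\,x\in\Omega}u(x)/v(x)$ exists and lies in $(0,\infty)$.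

Both theorems also hold for $n=2$ (Section 11).

**Corollary 1.7.** Let $n\ge2$.
(a) Two positive $p$ harmonic functions in $\Omega_\varphi$ that are continuous on $\bar\Omega_\varphi\setminus\{0\}$, vanish on $\partial\Omega_\varphi\setminus\{0\}$ and tend to $0$ at infinity are proportional.
(b) Let $\Omega$ be a bounded Lipschitz domain, $A\in\Omega$, and $K(\cdot,w)$ the $p$ Martin function at $w$ with $K(A,w)=1$. If $w_k\to w$ in $\partial\Omega$, $\epsilon_k\to0$, and $u_k>0$ is $p$ harmonic in $\Omega$, continuous on $\bar\Omega\setminus B(w_k,\epsilon_k)$, zero on $\partial\Omega\setminus B(w_k,\epsilon_k)$, $u_k(A)=1$, then $u_k\to K(\cdot,w)$ locally uniformly in $\bar\Omega\setminus\{w\}$. In particular $w\mapsto K(\cdot,w)$ is a homeomorphism of $\partial\Omega$ onto its image in $C(\Omega)$ (with locally uniform convergence).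

Uniqueness is known on every bounded convex domain, for $n=2$, and at every boundary point where $\partial\Omega$ has a tangent plane; the argument below uses none of these results.

## 2. Interior and boundary estimates in graph domains

Let $d(x)$ be the distance from $x$ to $\partial\Omega_\varphi$. For $x\in\Omega_\varphi$ and $t=x_n-\varphi(x')$,
$$t/\sqrt{1+\Lambda^2}\le d(x)\le t. \tag{2.1}$$
The upper bound uses the boundary point below $x$. For the lower bound, if $z=(z',\varphi(z'))$, then $t=(x_n-z_n)+(\varphi(z')-\varphi(x'))\le|x_n-z_n|+\Lambda|x'-z'|\le\sqrt{1+\Lambda^2}\,|x-z|$. So if we move vertically upward from $x\in\Omega_\varphi$ by $\tau$, the distance to the boundary becomes at least $c(d(x)+\tau)$. All Harnack chains below rest on this.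

Unless stated otherwise, $C,c>0$ denote constants depending only on $p,n,\Lambda$, possibly different at each occurrence; $f\approx g$ means $C^{-1}g\le f\le Cg$. We use the following standard facts (Serrin; DiBenedetto, Lewis, Tolksdorf; Heinonen–Kilpeläinen–Martio; for S3, S4 also Section 2 of Lewis–Nyström, *Ann. Sci. École Norm. Sup.* 40 (2007), 765–813).

* **S1** (Harnack) If $h\ge0$ is $p$ harmonic in $B(x,2s)$, then $\sup_{B(x,s)}h\le C\inf_{B(x,s)}h$. In particular, a $p$ harmonic function with a local minimum or maximum at $x_0$ is constant near $x_0$.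
* **S2** If $h>0$ is $p$ harmonic in $B(x,2s)$, then for $z,z'\in B(x,s)$: $|\nabla h(z)|\le Ch(x)/s$ and $|\nabla h(z)-\nabla h(z')|\le C\frac{h(x)}s\big(\frac{|z-z'|}s\big)^\alpha$, with $\alpha=\alpha(p,n)\in(0,1)$.
* **S3, S4** Let $y\in\partial\Omega_\varphi$ and let $h\ge0$ be $p$ harmonic in $\Omega_\varphi\cap B(y,r)$, continuous up to and zero on $\partial\Omega_\varphi\cap B(y,r)$. Then $\sup_{\Omega_\varphi\cap B(y,s)}h\le C(s/r)^\beta\sup_{\Omega_\varphi\cap B(y,r)}h$ for $s<r$, with $\beta=\beta(p,n,\Lambda)>0$ (S3), and $\sup_{\Omega_\varphi\cap B(y,r/C)}h\le C\,h(y+\frac rCe_n)$ (S4, Carleson estimate).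
* **S5** (Comparison) On a bounded open set, if $u_1$ is a subsolution, $u_2$ a supersolution, both continuous on the closure, and $u_1\le u_2$ on the boundary, then $u_1\le u_2$.

Here $u_2$ is a supersolution if $\int a(\nabla u_2)\cdot\nabla\psi\ge0$ for all $0\le\psi\in C_c^\infty$; for instance, a smooth function with $\nabla u_2\ne0$ and $\operatorname{div}a(\nabla u_2)\le0$ is one.

The one deep input is a theorem of Lewis and Nyström (*Boundary behavior and the Martin boundary problem for $p$ harmonic functions in Lipschitz domains*, Ann. of Math. 172 (2010), 1907–1948), the Hölder continuity theorem for ratios, valid for $1<p<\infty$.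

* **(H)** If $u_1,u_2$ are positive and $p$ harmonic in $\Omega_\varphi\cap B(y,r)$, $y\in\partial\Omega_\varphi$, continuous up to and zero on $\partial\Omega_\varphi\cap B(y,r)$, then for $x_1,x_2\in\Omega_\varphi\cap B(y,r/C)$
$$\Big|\log\frac{u_1(x_1)}{u_2(x_1)}-\log\frac{u_1(x_2)}{u_2(x_2)}\Big|\le C\Big(\frac{|x_1-x_2|}r\Big)^\sigma,\qquad\sigma=\sigma(p,n,\Lambda)>0 .$$

Note that (H) says nothing at the singular point: it needs both functions to vanish on the whole boundary piece. The theorem is stated for bounded Lipschitz domains $D$ and radii below some $r_0(D)$. To get the form above, cut a bounded domain out of $\Omega_\varphi$ as follows; the same domain is used again in Section 7.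

**Lemma 2.1.** Let $r>0$, $K=5\Lambda+4$, $Z=Kre_n$, $R_*=(2K+2)r$ and $D=\{|x'|<2r,\ \varphi(x')<x_n<2Kr\}$. Then $D$ is star-shaped with respect to each $Z'\in B(Z,r)$; $\bar B(Z,r)\subset D\subset B(Z,R_*)$; $D\cap B_r=\Omega_\varphi\cap B_r$; and $\bar B(Z,r)\cap B_r=\emptyset$. For $x\in\partial D$ and $Z'\in B(Z,r)$, the points $x+t(Z'-x)$ with $0<t\le1$ lie in $D$, and the points $x+t(x-Z')$ with $t\ge0$ do not. Consequently $D/r$ is a Lipschitz domain with constants depending only on $\Lambda,n$.

*Proof.* Note $|\varphi|\le2\Lambda r$ on $\{|x'|<2r\}$. Let $x\in D$, $Z'\in B(Z,r)$ and $x_t=x+t(Z'-x)$, $0\le t\le1$. Clearly $|x_t'|<2r$ and $(x_t)_n<2Kr$. If $x_n\le2\Lambda r$, then $Z'_n-x_n\ge(K-1-2\Lambda)r\ge3\Lambda r\ge\Lambda|(Z'-x)'|$, so $(x_t)_n-\varphi(x_t')\ge x_n-\varphi(x')>0$. If $x_n>2\Lambda r$, then $(x_t)_n\ge\min(x_n,Z_n')>2\Lambda r\ge\varphi(x_t')$. So $D$ is star-shaped as claimed.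

A point of $\bar B(Z,r)$ has $|x'|\le r$ and $2\Lambda r<(K-1)r\le x_n\le(K+1)r<2Kr$, hence lies in $D$. A point of $D$ has $|x-Z|\le|x'|+|x_n-Kr|<2r+(K+2\Lambda)r\le R_*$. The two statements about $B_r$ hold because $2Kr>r$ and $Kr>2r$.

Let $x\in\partial D$. If $x_k\in D$, $x_k\to x$ and $0<t\le1$, then $x+t(Z'-x)=x_k+t(Z'_k-x_k)$ with $Z_k'=Z'-\frac{1-t}t(x_k-x)\to Z'$. So $Z'_k\in B(Z,r)$ for large $k$ and the point lies in $D$. If $x+t(x-Z')$ were in $D$ for some $t\ge0$, then $x$, lying on the segment from it to $Z'$, would be in $D$, which is impossible as $D$ is open.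

Finally let $x_0\in\partial D$ and $e=(Z-x_0)/|Z-x_0|$, where $r\le|Z-x_0|\le R_*$. For $x\in\partial D\cap B(x_0,r/4)$ the ball $B(Z,r)$ contains $B(x+(Z-x_0),\frac34r)$. So the truncated cone with vertex $x$, axis $e$, length $r/4$ and half-angle $\arcsin\frac{3r}{4R_*}$ lies in $D$, and the opposite one lies outside $D$. Hence near $x_0$, at a scale comparable to $r$, $\partial D$ is a graph in direction $e$ with controlled Lipschitz constant. $\square$

To obtain (H), translate $y$ to $0$, take $D$ from Lemma 2.1, note that $r_0(D)\ge cr$ by scaling, apply the theorem with radius $cr$, and enlarge $C$.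

## 3. Growth, decay and comparability of singular solutions

Let $\Omega=\Omega_\varphi$, $n\ge2$, $R_0>0$, $R_1=R_0/2$. In this section and the next, call $h$ *admissible* if $h$ is positive and $p$ harmonic in $\Omega\cap B_{R_0}$, continuous on $(\bar\Omega\cap B_{R_0})\setminus\{0\}$ and zero on $(\partial\Omega\cap B_{R_0})\setminus\{0\}$. Put $S_h(r)=\sup_{\Omega\cap\partial B_r}h$ and $K_h=S_h(R_1)$; these are finite.

**Lemma 3.1.** Let $h$ be admissible, $k\ge1$. For $r\le R_1/C(k)$:
(i) if $r/k\le|x|\le kr$ and $d(x)\ge\tau r$, then $h(x)\approx h(re_n)$ with constants depending also on $\tau,k$;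
(ii) $h\le C(k)\,h(re_n)$ in $\Omega\cap\{r/k\le|x|\le kr\}$. In particular $S_h(r)\le C\,h(re_n)$.

*Proof.* (i) Join $x$ to $re_n$ by going vertically up to height $C(k)r$, horizontally to the $x_n$-axis, and vertically down. By (2.1) this path stays at distance at least $c\tau r$ from $\partial\Omega$ (take $\tau\le1$), and it stays in $B_{R_1}$. So a bounded number of Harnack balls suffices.

(ii) Let $\tau=\tau(k)$ be small. If $d(x)\ge\tau r$ use (i). If $d(x)<\tau r$, let $y\in\partial\Omega$ be closest to $x$; then $|y|\ge\frac r{2k}$, so $B(y,\frac r{4k})$ does not contain $0$. By S4 on this ball, $h(x)\le C\,h(y+c(k)re_n)$, and the point $y+c(k)re_n$ is covered by (i) with a larger $k$. $\square$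

**Lemma 3.2 (one step of decay).** There are $A>1$, $\theta<1$, depending only on $p,n,\Lambda$, such that: if $h$ is admissible, $r\le R_1/C$, and $h\le S$ in $\Omega\cap\{r\le|z|\le R_1\}$, then $h\le\theta S$ on $\Omega\cap\partial B_{Ar}$.

*Proof.* Let $A=4\sqrt{1+\Lambda^2}$ and $x\in\Omega$, $|x|=Ar$. The plan is to find a point where $h\le S/2$ and to carry this information to $x$ by Harnack's inequality for $S-h$.

If $d(x)\le\delta r$ with $\delta$ small, let $y\in\partial\Omega$ be closest to $x$. Then $B(y,r)\subset\{|z|>r\}$, and S3 gives $h(x)\le C\delta^\beta S\le S/2$. In the same way let $e_1$ be a unit vector of $\mathbf R^{n-1}$, $y^*=(Are_1,\varphi(Are_1))$ and $x^*=y^*+\delta're_n$ with $\delta'\le\delta$ small. As $|y^*|\ge Ar$, S3 on $B(y^*,r)$ gives $h(x^*)\le S/2$.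

Now let $d(x)>\delta r$. Join $x$ to $x^*$ by going from each of them vertically up to height $CAr$, and then horizontally. By (2.1) the path stays in $\{d\ge c\delta'r\}$. It also stays in $\{3r\le|z|\le Cr\}$. Indeed, a point $z\in\Omega$ with $z_n<0$ has $|z_n|\le\Lambda|z'|$, so $|z|\le\sqrt{1+\Lambda^2}|z'|$. Hence, if $x_n<0$, then $|x'|\ge4r$, and $|z|\ge4r$ on the vertical path from $x$; if $x_n\ge0$, then $|z|\ge|x|$ on that path. On the vertical path from $x^*$ we have $|z'|=Ar$. So Harnack's inequality for $S-h\ge0$ in $\Omega\cap\{r<|z|<R_1\}$ gives $S-h(x)\ge c(S-h(x^*))\ge cS/2$. $\square$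

**Lemma 3.3.** Let $h$ be admissible and unbounded near $0$. Then $h(re_n)\to\infty$ as $r\to0$, and for small $r$
$$h\le S_h(r)\ \text{ in }\Omega\cap\{r\le|x|\le R_1\},\qquad S_h(Ar)\le\theta S_h(r). \tag{3.1}$$

*Proof.* By S5, $h\le\max(S_h(r),K_h)$ in $\Omega\cap\{r\le|x|\le R_1\}$. Take $x_k\to0$ with $h(x_k)\to\infty$. Once $h(x_k)>K_h$, we get $S_h(r)\ge h(x_k)$ for all $r\le|x_k|$. Therefore $S_h(r)\to\infty$ as $r\to0$, and the first part of (3.1) holds for small $r$. The second part is Lemma 3.2, and $h(re_n)\ge S_h(r)/C\to\infty$ by Lemma 3.1. $\square$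

**Lemma 3.4.** Let $u,v$ be admissible and unbounded near $0$, and $\varrho=u/v$. There are $r_2>0$ and $c_*\ge1$ (depending on $u,v$) with $c_*^{-1}\le\varrho\le c_*$ in $\Omega\cap B_{r_2}$. For $x,z\in\Omega\cap B_{r_2}$ with $|x-z|\le|x|/C$,
$$|\log\varrho(x)-\log\varrho(z)|\le C\big(|x-z|/|x|\big)^\sigma, \tag{3.2}$$
where we take $\sigma\le1$. So $\varrho$ extends continuously to $(\bar\Omega\cap B_{r_2})\setminus\{0\}$, with the same estimate.

*Proof.* *One sphere.* For small $r$ we claim $C^{-1}\varrho(re_n)\le\varrho\le C\varrho(re_n)$ on $\Omega\cap\partial B_r$. Where $d(x)\ge\tau r$ this is Lemma 3.1(i) for $u$ and $v$. Where $d(x)<\tau r$, apply (H) on $B(y,|y|/2)$, $y\in\partial\Omega$ closest to $x$, to compare $\varrho(x)$ with $\varrho(y+cre_n)$, which is covered by Lemma 3.1(i).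

*All scales.* By S5, $u\le C\varrho(re_n)v+K_u$ in $\Omega\cap\{r<|x|<R_1\}$: the inequality holds on $\partial B_r$ by the claim, on $\partial B_{R_1}$ by the definition of $K_u$, and on $\partial\Omega$ trivially. Fix a small $r_3$ with $u(r_3e_n)\ge2K_u$ (Lemma 3.3). Evaluating at $r_3e_n$ gives $\varrho(re_n)\ge u(r_3e_n)/(2Cv(r_3e_n))$ for $r<r_3$. With the claim, $\varrho$ is bounded below near $0$. Exchange $u$ and $v$ for the upper bound.

*Estimate (3.2).* If $d(x)<c|x|$ with $c$ small, use (H) on $B(y,|y|/2)$, $y\in\partial\Omega$ closest to $x$; then $|y|\approx|x|$. If $d(x)\ge c|x|$, S1 and S2 give $|\nabla\log u|,|\nabla\log v|\le C/|x|$ on $B(x,d(x)/2)$, and $\sigma\le1$. $\square$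

**Lemma 3.5.** Let $\Omega$ be a bounded Lipschitz domain and $w\in\partial\Omega$. Every $p$ Martin function at $w$ is unbounded near $w$, and (1.1) holds.

*Proof.* After a rigid motion $w=0$ and $\Omega\cap B_{R_0}=\Omega_\varphi\cap B_{R_0}$ for some $R_0>0$ and some $\Lambda$-Lipschitz $\varphi$ with $\varphi(0)=0$, where the local graph function is extended to $\mathbf R^{n-1}$ with the same Lipschitz constant. Let $u$ be a Martin function at $0$. For small $r$ the number $S(r)=\sup_{\Omega\setminus B_r}u$ is finite and positive and, by S5, equals $\sup_{\Omega\cap\partial B_r}u$. Lemma 3.2 with $S=S(r)$ gives $S(Ar)\le\theta S(r)$ for small $r$. So $S(A^{-k}r_0)\ge\theta^{-k}S(r_0)\to\infty$, and $u$ is unbounded near $0$.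

If $v$ is another one, Lemma 3.4 gives $c_*^{-1}v\le u\le c_*v$ in $\Omega\cap B_{r_2}$. For $r<r_2$ this holds on $\Omega\cap\partial B_r$, and both functions vanish on $\partial\Omega\setminus B_r$. By S5 it holds in $\Omega\setminus B_r$. $\square$

This completes the proof of Proposition 1.3.

## 4. Blow-ups, where the maximum of the ratio is attained on every sphere

From now on $u,v$ are as in Theorem 1.6, but with $n\ge2$, and $\varrho=u/v$. Put
$$M=\limsup_{x\to0}\varrho,\qquad m=\liminf_{x\to0}\varrho,\qquad 0<m\le M<\infty$$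
(Lemma 3.4). Theorem 1.6 says $m=M$. Since we cannot subtract, we slide: $M$ is the smallest constant for which $u\le Mv$ in the limit at $0$, and we want to study the points where $u$ touches $Mv$. They may only exist in a limit of rescalings.

**Blow-ups.** For small $s>0$ put
$$\varphi_s=\varphi(s\,\cdot)/s,\quad u_s=u(s\,\cdot)/v(se_n),\quad v_s=v(s\,\cdot)/v(se_n),\quad\varrho_s=u_s/v_s=\varrho(s\,\cdot).$$
Convergence $(\varphi_j,u_j,v_j)\to(\varphi_\infty,u_\infty,v_\infty)$ means $\varphi_j\to\varphi_\infty$ locally uniformly and $u_j\to u_\infty$, $v_j\to v_\infty$ in $C^1_{\rm loc}(\Omega_{\varphi_\infty})$. Let $\mathcal B$ be the set of all limits of $(\varphi_{s_j},u_{s_j},v_{s_j})$ along sequences $s_j\to0$. For example, if $\varphi$ is homogeneous of degree one and $u,v$ are both homogeneous of the same degree, then $\mathcal B$ has a single element.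

**Lemma 4.1.**
(i) Every sequence $s_j\to0$ has a subsequence along which the blow-ups converge.
(ii) If $(\varphi,u,v)\in\mathcal B$, then $u,v$ are positive and $p$ harmonic in $\Omega_\varphi$, extend continuously by $0$ to $\partial\Omega_\varphi\setminus\{0\}$, and tend to $0$ at infinity.
(iii) (3.2) holds for $\varrho=u/v$ on all of $\Omega_\varphi$, with the same constants for all elements of $\mathcal B$; so $\varrho$ extends continuously to $\bar\Omega_\varphi\setminus\{0\}$. If the blow-ups at scales $s_j\to 0$ converge to $(\varphi_\infty,u_\infty,v_\infty)$, then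
$$x_j\in\bar\Omega_{\varphi_{s_j}},\ x_j\to x\ne0\ \Longrightarrow\ x\in\bar\Omega_{\varphi_\infty},\ \varrho_{s_j}(x_j)\to\varrho_\infty(x), \tag{4.1}$$
and the same holds for convergent sequences of elements of $\mathcal B$ whose limit is in $\mathcal B$.
(iv) $\mathcal B$ is sequentially compact, and invariant under the dilations $(\varphi,u,v)\mapsto(\varphi(s\cdot)/s,\,u(s\cdot)/v(se_n),\,v(s\cdot)/v(se_n))$, $s>0$.

*Proof.* (i) By Lemma 3.1(ii) and Lemma 3.4, $u_s,v_s$ are bounded on $\{k^{-1}\le|x|\le k\}$ for $s\le s(k)$. The $\varphi_s$ are $\Lambda$-Lipschitz and vanish at $0$. Use S2 and Arzelà–Ascoli.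

(ii) Limits are $p$ harmonic, nonnegative, and $v_\infty(e_n)=1$; so $v_\infty>0$ by S1, and $u_\infty\ge c_*^{-1}v_\infty>0$. Applying S3 on a ball $B(y,|x|/2)$, where $y$ is the boundary point closest to $x$ and $d(x)$ is small compared with $|x|$, we get $u_s(x),v_s(x)\le C(k)(d(x)/|x|)^\beta$ on $\{k^{-1}\le|x|\le k\}$ for $s\le s(k)$, where $d$ is the distance to $\partial\Omega_{\varphi_s}$ and $C(k)$ depends also on $c_*$. This passes to the limit and gives the boundary values. Iterating (3.1) and using Lemma 3.1, $S_v(A^ks)\le\theta^kS_v(s)\le C\theta^kv(se_n)$ as long as $A^ks$ is small. By the first part of (3.1), $v_s\le C\theta^k$ on $\{A^k\le|x|\le R_1/s\}$, so $v_\infty\le C\theta^k$ on $\{|x|\ge A^k\}$. Hence $v_\infty\to0$ at infinity, and so does $u_\infty\le c_*v_\infty$.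

(iii) Estimate (3.2) is invariant under scaling, so it holds for $\varrho_s$ on $B_k$ if $s\le s(k)$, and passes to the limit. For (4.1), $x\in\bar\Omega_{\varphi_\infty}$ is clear. Let $\tau>0$ be small. The point $x+\tau e_n$ is interior to $\Omega_{\varphi_\infty}$, so $\varrho_{s_j}(x+\tau e_n)\to\varrho_\infty(x+\tau e_n)$. By (3.2), for large $j$ the numbers $\log\varrho_{s_j}(x_j)$ and $\log\varrho_\infty(x)$ differ from the values of $\log\varrho_{s_j}$ and $\log\varrho_\infty$ at $x+\tau e_n$ by at most $C(\tau/|x|)^\sigma$. Let $j\to\infty$, then $\tau\to0$. For sequences in $\mathcal B$ the proof is the same.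

(iv) Let $X_k=(\varphi_k,u_k,v_k)\in\mathcal B$. Choose $s(k)<1/k$ such that the blow-up at scale $s(k)$ differs from $X_k$ by at most $1/k$, for the $\varphi$-components uniformly on $\{|x'|\le k\}$, and for the $u$- and $v$-components in $C^1$ on the compact set $\{x\in\Omega_{\varphi_k}:|x|\le k,\ \operatorname{dist}(x,\partial\Omega_{\varphi_k})\ge1/k\}$. By (i) a subsequence of these blow-ups converges to some $X\in\mathcal B$. Along it $\varphi_k$ converges to the graph function of $X$, so every compact subset of the limit domain is contained in these compact sets for large $k$. Hence $X_k\to X$ along the same subsequence. Invariance: the dilation by $s$ of the limit along $s_j$ is the limit along $ss_j$. $\square$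

**Lemma 4.2.** For every $(\varphi,u,v)\in\mathcal B$ and every $r>0$,
$$\max_{\bar\Omega_\varphi\cap\partial B_r}\varrho=M,\qquad\min_{\bar\Omega_\varphi\cap\partial B_r}\varrho=m .$$

*Proof.* For the original functions let $M(r)=\max_{\bar\Omega\cap\partial B_r}\varrho$ and $M_*=\liminf_{r\to0}M(r)\le\limsup_{r\to0}M(r)=M$. By S5, $u\le M(r)v+K_u$ in $\Omega\cap\{r<|x|<R_1\}$. Taking $r=r_k\to0$ with $M(r_k)\to M_*$ gives $u\le M_*v+K_u$ in $\Omega\cap B_{R_1}$. Divide by $v(se_n)$, which tends to $\infty$ as $s\to0$: every blow-up satisfies $\varrho_\infty\le M_*$. Now choose $x_j\to0$ with $\varrho(x_j)\to M$, and $s_j=|x_j|$. Along a subsequence $x_j/s_j$ and the blow-ups converge, and (4.1) yields an element of $\mathcal B$ whose ratio takes the value $M$. So $M\le M_*\le M$, hence $M(r)\to M$. Finally let any blow-ups at scales $s_j$ converge, and apply (4.1) to maximizers of $\varrho_{s_j}$ on $\partial B_r$, where the maximum is $M(s_jr)\to M$. The limit ratio takes the value $M$ on $\partial B_r$, and it is at most $M$ everywhere.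

For the minimum, exchange the roles of $u$ and $v$: one gets $v\le m^{-1}u+K_v$, and dividing by $v(se_n)\to\infty$ removes $K_v$ again. $\square$

## 5. Touching and its failure at critical contact points

**Lemma 5.1 (strong comparison at noncritical points).** If $u_1\le u_2$ are $p$ harmonic near $x_0$, $u_1(x_0)=u_2(x_0)$, and $\nabla u_1(x_0)\ne0$ or $\nabla u_2(x_0)\ne0$, then $u_1=u_2$ near $x_0$.

*Proof.* The function $f=u_2-u_1\ge0$ has a minimum at $x_0$, so $\nabla u_1(x_0)=\nabla u_2(x_0)\ne0$. Near $x_0$ the segments $[\nabla u_1,\nabla u_2]$ stay away from $0$. Subtracting the equations, $\operatorname{div}(A\nabla f)=0$ with $A=\int_0^1Da(\nabla u_1+t\nabla f)\,dt$. The eigenvalues of $Da(\eta)$ are $|\eta|^{p-2}$ and $(p-1)|\eta|^{p-2}$, so $A$ is uniformly elliptic near $x_0$. Harnack's inequality for linear equations gives $f\equiv0$ near $x_0$. $\square$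

This suggests the following attempt. Suppose $m<M$, take $(\varphi,u,v)\in\mathcal B$, and let $E=\{x\in\Omega_\varphi:u=Mv\}$. By Lemma 4.2, $u\le Mv$ everywhere; suppose the value $M$ is attained inside $\Omega_\varphi$, so $E\ne\emptyset$. The set $E$ is closed in $\Omega_\varphi$, and $E\ne\Omega_\varphi$ because $\varrho$ also takes the value $m<M$. As $\Omega_\varphi$ is connected, some $x_0\in E$ is not an interior point of $E$. If $\nabla v(x_0)\ne0$, Lemma 5.1 contradicts this. So the attempt succeeds if $v$ has no critical points, and it stops exactly here: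
$$\nabla u(x_0)=\nabla v(x_0)=0 .$$
At such a point the matrix $A$ of Lemma 5.1 tends to $0$ if $p>2$, has unbounded norm near $x_0$ if $p<2$ unless $\nabla u=\nabla v=0$ near $x_0$, and Harnack's inequality is not available.

In the plane critical points are isolated, and that is enough (Section 11). In dimension $n\ge3$ they need not be isolated.

**Example 5.2.** Let $f$ be the $p$ harmonic function in the unit disc of $\mathbf R^2$ with boundary values $\cos2\theta$. The boundary values are even in $x_1$ and in $x_2$, and the solution is unique by S5, so $f$ is even in $x_1$ and in $x_2$. Hence $\nabla f(0)=0$, while $f$ is not constant. The function $(x_1,x_2,x_3)\mapsto f(x_1,x_2)$ is $p$ harmonic in $\{x_1^2+x_2^2<1\}\subset\mathbf R^3$: test the equation on each slice $x_3=\text{const}$ and integrate. Its gradient vanishes on the whole segment $x_1=x_2=0$, including all points near $0$ on that line.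

The way past this point is to compare $u$ not only with $v$ but with $v\circ T$ for all linear similarities $T$ near the identity. Let $M_T=\sup u/(v\circ T)$ and suppose that it is attained. For each $T$ the touching argument gives a contact point $x_T$ that is critical for $v\circ T$. Now think of
$$\log M_T=\max_x\big(\log u(x)-\log v(Tx)\big)$$
as a function of $T$. Its variation is governed by the derivative of $\log v$ at the point $Tx_T$, and that derivative is $0$. So $M_T$ should not depend on $T$. Then $v(Tx_I)\ge v(x_I)$ for all $T$ near $I$, so $v$ has a local minimum at $x_I$, which is impossible unless $v$ is locally constant. The critical points that blocked the first attempt make the second one work.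

There is one obstacle. The map $T$ moves $\partial\Omega_\varphi$, so $v\circ T$ is not defined near the boundary. The comparison has to be confined to a region that $T$ does not push out of $\Omega_\varphi$, and on its lateral boundary there must be a gap. The next section proves the rigidity statement with the gap as a hypothesis; Sections 7–9 produce the gap.

## 6. Rigidity under similarities

**Proposition 6.1.** Let $n\ge2$, $\Omega=\Omega_\varphi$, $\varepsilon>0$, $N=\{x:x_n>\varphi(x')+\varepsilon|x'|\}$, so $\bar N=\{x_n\ge\varphi(x')+\varepsilon|x'|\}$ and $\bar N\setminus\{0\}\subset\Omega$. There are no $M>\eta>0$ and positive $p$ harmonic functions $u,v$ in $\Omega$ such that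

1. $u(x)\to0$ as $|x|\to\infty$, $x\in N$;
2. $\max_{\bar N\cap\partial B_r}u/v=M$ for every $r>0$;
3. $u\le(M-\eta)v$ on $\partial N\setminus\{0\}$.

*Proof.* Suppose such $M,\eta,u,v$ exist. In this proof constants may also depend on $\varepsilon$.

**Step 1 (room to move inside $N$).** The purpose is to show that points of $\bar N$ may be moved by a fixed fraction of their norm. Let $x\in\bar N\setminus\{0\}$, $t=x_n-\varphi(x')\ge\varepsilon|x'|$. If $x_n\ge0$, then $x_n\le t+\Lambda|x'|$; if $x_n<0$, then $|x_n|\le\Lambda|x'|$. Hence $|x|\le Ct$, and by (2.1)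
$$d(x)\ge c_1|x|\qquad(x\in\bar N\setminus\{0\}),\qquad c_1\in(0,1]. \tag{6.1}$$
Let $V=\log v$. For $x\in\bar N\setminus\{0\}$ and $z,z'\in B(x,\frac{c_1}2|x|)$,
$$|\nabla V(z)|\le C|x|^{-1},\qquad|\nabla V(z)-\nabla V(z')|\le C|x|^{-1-\alpha}|z-z'|^\alpha. \tag{6.2}$$
This follows from S1 and S2 with $s=\frac{c_1}2|x|$, since $\nabla V=\nabla v/v$ and
$$\nabla V(z)-\nabla V(z')=\frac{\nabla v(z)-\nabla v(z')}{v(z)}+\nabla v(z')\Big(\frac1{v(z)}-\frac1{v(z')}\Big),$$
where the last bracket is at most $C|z-z'|/(|x|v(x))$ in absolute value and $|z-z'|/|x|\le C(|z-z'|/|x|)^\alpha$.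

**Step 2 (the competitors $v\circ T$).** The purpose is to keep conditions 2 and 3 approximately true for all similarities near $I$. For $\tau>0$ let $G_\tau$ be the set of $T=\lambda O$ with $\lambda>0$, $O\in SO(n)$, $\|T-I\|\le\tau$. Let $\tau_0\le c_1/4$. For $T\in G_{\tau_0}$ and $x\in\bar N\setminus\{0\}$ we have $|Tx-x|\le\frac{c_1}4|x|$, so $Tx\in\Omega$ and, by (6.2), $|V(Tx)-V(x)|\le C\tau_0$. The function $v\circ T$ is $p$ harmonic near $\bar N\setminus\{0\}$. Put
$$\varrho_T=\frac u{v\circ T},\qquad M_T(r)=\max_{\bar N\cap\partial B_r}\varrho_T .$$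
Since $\varrho_T=\varrho_I\,e^{V-V\circ T}$, we can fix $\tau_0$ so small that for all $T\in G_{\tau_0}$
$$\varrho_T\le M-\tfrac34\eta\ \text{ on }\partial N\setminus\{0\},\qquad M_T(r)\ge M-\tfrac14\eta\ \text{ for all }r>0. \tag{6.3}$$
Also $M_T(r)\le CM$. Linear maps are used because $|Tx-x|\le\tau_0|x|$ at every scale; a translation would move points near $0$ out of $\Omega$.

**Step 3 ($M_T(r)$ is nonincreasing in $r$).** The purpose is to get a limit of $M_T(r)$ as $r\to0$ for every $T$. In $N\cap\{r<|x|<R\}$ compare $u$ with $M_T(r)\,v\circ T+\sup_{\bar N\cap\{|x|\ge R\}}u$ by S5. On $\partial N$ we have $u\le(M-\frac34\eta)v\circ T\le M_T(r)\,v\circ T$ by (6.3); the inequality on $\partial B_r$ and on $\partial B_R$ is clear. By condition 1 and continuity of $u$, the supremum tends to $0$ as $R\to\infty$. So $u\le M_T(r)\,v\circ T$ on $\bar N\cap\{|x|\ge r\}$, which is the claim. Put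
$$M_T=\lim_{r\to0}M_T(r)=\sup_{\bar N\setminus\{0\}}\varrho_T<\infty .$$
Then $M_T\ge M-\frac14\eta$, and $M_I=M$ by condition 2.

**Step 4 (a blow-up in which every $M_T$ is attained).** The supremum $M_T$ may be reached only in the limit $r\to0$; the purpose is to pass to that limit for all $T$ at once. For $s_j\to0$ put $\varphi_j=\varphi(s_j\cdot)/s_j$, $u_j=u(s_j\cdot)/v(s_je_n)$, $v_j=v(s_j\cdot)/v(s_je_n)$, and let $N_j$ be defined by $\varphi_j$. After passing to a subsequence, $\varphi_j\to\varphi'$ locally uniformly and $v_j\to v'>0$ in $C^1_{\rm loc}(\Omega')$, $\Omega'=\Omega_{\varphi'}$, by S1, S2, Arzelà–Ascoli and $v_j(e_n)=1$. By condition 2, $u_j(e_n)\le M$; so $u_j$ is locally bounded by S1 and, for a further subsequence, $u_j\to u'\ge0$ in $C^1_{\rm loc}(\Omega')$. Let $N'$ be defined by $\varphi'$ and let $\varrho'_T=u'/(v'\circ T)$. For every $T\in G_{\tau_0}$, since $T$ is linear, $u_j/(v_j\circ T)=\varrho_T(s_j\,\cdot)$. Moreover: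

* limits of points of $\bar N_j\cap\partial B_r$ lie in $\bar N'\cap\partial B_r\subset\Omega'$, and $\max_{\bar N_j\cap\partial B_r}u_j/(v_j\circ T)=M_T(s_jr)\to M_T$;
* points of $N'$ lie in $N_j$ for large $j$;
* a point $(x',\varphi'(x')+\varepsilon|x'|)$ of $\partial N'\setminus\{0\}$ is the limit of the points $(x',\varphi_j(x')+\varepsilon|x'|)\in\partial N_j\setminus\{0\}$.

The subsequence does not depend on $T$. So, simultaneously for all $T\in G_{\tau_0}$,
$$\varrho_T'\le M_T\ \text{on }\bar N'\setminus\{0\};\quad\max_{\bar N'\cap\partial B_r}\varrho'_T=M_T\ \text{ for all }r>0;\quad\varrho_T'\le M-\tfrac34\eta<M_T\ \text{on }\partial N'\setminus\{0\}. \tag{6.4}$$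
In particular $u'\not\equiv0$, so $u'>0$ by S1. Estimates (6.1), (6.2) hold for $\varphi',v'$ with the same constants. From here on we work with the limit and drop the primes.

**Step 5 (contact points are critical).** The purpose is to run the touching argument of Section 5 for every $T$. Let $E_T=\{x\in\bar N\setminus\{0\}:\varrho_T(x)=M_T\}$. By (6.4), $E_T\ne\emptyset$ and $E_T\subset N$. Since $\bar N\setminus\{0\}=\bar N\cap\Omega$, $E_T$ is closed in $\Omega$; and $E_T\ne\Omega$ because $\emptyset\ne\partial N\setminus\{0\}\subset\Omega\setminus E_T$. As $\Omega$ is connected, $E_T$ is not open: there is $x_T\in E_T$ which is not an interior point of $E_T$. Near $x_T$ we have $u\le M_T\,v\circ T$ with equality at $x_T$, so $\nabla u(x_T)=M_T\nabla(v\circ T)(x_T)$. If $\nabla u(x_T)\neq0$, Lemma 5.1 would make $x_T$ an interior point of $E_T$. Hence $\nabla u(x_T)=0=\nabla(v\circ T)(x_T)$, and since $T$ is invertible,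
$$\nabla u(x_T)=0,\qquad\nabla v(Tx_T)=0\qquad\text{for every }T\in G_{\tau_0}. \tag{6.5}$$

**Step 6 ($M_T$ does not depend on $T$ near $I$).** The purpose is to turn (6.5) into a statement on $T\mapsto M_T$. Let $S,T\in G_{\tau_0}$. The points $Sx_S$, $Tx_S$ and the segment between them lie in $B(x_S,\frac{c_1}2|x_S|)$. Since $\nabla V(Sx_S)=0$, (6.2) gives $|\nabla V|\le C|x_S|^{-1}\|T-S\|^\alpha$ on this segment, whose length is at most $\|T-S\||x_S|$. So
$$|V(Tx_S)-V(Sx_S)|\le C\|T-S\|^{1+\alpha}$$
with $C$ independent of $S,T$. As $M_T\ge\varrho_T(x_S)$ and $u(x_S)=M_Sv(Sx_S)$,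
$$\log M_T\ge\log u(x_S)-V(Tx_S)=\log M_S+V(Sx_S)-V(Tx_S)\ge\log M_S-C\|T-S\|^{1+\alpha}.$$
By symmetry $|\log M_T-\log M_S|\le C\|T-S\|^{1+\alpha}$. An exponent larger than one forces constancy along paths. Let $T=\lambda\exp Q$ with $Q$ skew-symmetric, $|\log\lambda|$ and $|Q|$ small. The path $T_s=\lambda^s\exp(sQ)$, $0\le s\le1$, stays in $G_{\tau_0}$ and is Lipschitz in $s$. Splitting it into $k$ equal parts gives $|\log M_T-\log M_I|\le Ck\cdot k^{-1-\alpha}\to0$ as $k\to\infty$. So $M_T=M$ for all such $T$.

**Step 7 ($v$ has a local minimum at $x_I$).** Let $x_0=x_I$, so $u(x_0)=Mv(x_0)$. For all $T$ as in Step 6, $M=M_T\ge u(x_0)/v(Tx_0)=Mv(x_0)/v(Tx_0)$, that is,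
$$v(Tx_0)\ge v(x_0).$$
The points $Tx_0$ fill a neighborhood of $x_0$: the map $(\log\lambda,Q)\mapsto\lambda\exp(Q)x_0$ has at $(0,0)$ the differential $(\mu,Q)\mapsto\mu x_0+Qx_0$. It is onto $\mathbf R^n$, because $x_0\ne0$ and for $y\perp x_0$ the skew matrix $Q=|x_0|^{-2}(yx_0^{\top}-x_0y^{\top})$ satisfies $Qx_0=y$. (In the plane these are polar coordinates: $\lambda$ moves along the ray, $Q$ along the circle.) So $v$ has a local minimum at $x_0$, and by S1, applied to $v-v(x_0)\ge0$, $v$ is constant on a ball $B\ni x_0$, $B\subset N$.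

**Step 8 (contradiction).** On $B$ we have $u\le Mv=Mv(x_0)=u(x_0)$. So $u$ has a local maximum at $x_0$, hence is constant near $x_0$, and $u=Mv$ near $x_0$. Thus $x_0$ is an interior point of $E_I$, contradicting the choice of $x_I$ in Step 5. $\square$

## 7. A lower gradient bound near the boundary

To produce condition 3 we look at the region near $\partial\Omega_\varphi$. There solutions have no critical points.

**Lemma 7.1.** There are $\delta_0\in(0,1)$, $c_0\ge1$ depending only on $p,n,\Lambda$ such that: if $y\in\partial\Omega_\varphi$, $r>0$, and $v>0$ is $p$ harmonic in $\Omega_\varphi\cap B(y,r)$, continuous up to and zero on $\partial\Omega_\varphi\cap B(y,r)$, then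
$$c_0^{-1}v/d\le|\nabla v|\le c_0v/d\qquad\text{in }\Omega_\varphi\cap B(y,\delta_0r).$$

*Proof.* The upper bound is S2 on $B(x,d(x))$ (with $\delta_0\le\frac12$). For the lower bound let $y=0$, and let $K,Z,R_*,D$ be as in Lemma 2.1. We first prove the bound for one special function $h$, built so as to be monotone along rays from $Z$, and then transfer it to $v$ by (H).

**Step 1 (the special function).** Let $h$ be $p$ harmonic in $D\setminus\bar B(Z,r)$, continuous on the closure, $h=1$ on $\partial B(Z,r)$, $h=0$ on $\partial D$. It exists since every boundary point satisfies an exterior cone condition (Lemma 2.1), hence is regular. Moreover $h>0$: the segment from any $x\in D\setminus\bar B(Z,r)$ to $Z$ stays in $D$ and reaches $\partial B(Z,r)$, near which $h$ is close to $1$; use S1. Extend $h$ by $1$ in $B(Z,r)$ and by $0$ outside $D$. The radial $p$ harmonic function of $B(Z,R_*)\setminus\bar B(Z,r)$ with boundary values $1$ and $0$ is convex in $|x-Z|$, since its derivative is $-\mathrm{const}\cdot|x-Z|^{-(n-1)/(p-1)}$. Hence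 it lies below its chord. By S5,
$$h(x)\le1-c\Big(\frac{|x-Z|}r-1\Big)\qquad\text{for }r\le|x-Z|\le R_*,\qquad c=\tfrac1{2K+1}. \tag{7.1}$$

**Step 2 (monotonicity along rays).** The purpose is a quantitative sign for $(x-Z')\cdot\nabla h$. Let $Z'\in B(Z,r/2)$, $1<\lambda<2$, $h_\lambda(x)=h(Z'+\lambda(x-Z'))$, $D_\lambda=Z'+\lambda^{-1}(D-Z')\subset D$. If $x\notin\bar B(Z,r)$, then $Z'+\lambda(x-Z')\notin\bar B(Z,r)$, since otherwise $x$ would lie in $\bar B(Z,r)$ by convexity. So $h_\lambda$ is $p$ harmonic in $D_\lambda\setminus\bar B(Z,r)$. The boundary of this set is contained in $\partial D_\lambda\cup(\bar D_\lambda\cap\partial B(Z,r))$. On $\partial D_\lambda$, $h_\lambda=0$. For $x\in\partial B(Z,r)$ and $\nu=(x-Z)/r$,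
$$(Z'+\lambda(x-Z')-Z)\cdot\nu=r+(\lambda-1)\big(r-(Z'-Z)\cdot\nu\big)\ge r+(\lambda-1)\tfrac r2 .$$
By (7.1), or trivially if $h_\lambda(x)=0$, there $h_\lambda\le1-c'(\lambda-1)=(1-c'(\lambda-1))h$ with $c'=\frac c2\in(0,1)$. By S5, $h_\lambda\le(1-c'(\lambda-1))h$ in $D_\lambda\setminus\bar B(Z,r)$. Each $x\in D\setminus\bar B(Z,r)$ lies in $D_\lambda$ for $\lambda$ near $1$. Letting $\lambda\downarrow1$ in the difference quotient, $(x-Z')\cdot\nabla h(x)\le-c'h(x)$ for all $Z'\in B(Z,r/2)$. Taking the supremum over $Z'$, with $\zeta=-(x-Z)\cdot\nabla h$,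
$$\zeta\ge\tfrac r2|\nabla h|+c'h>0,\qquad\zeta\le R_*|\nabla h|\qquad\text{in }D\setminus\bar B(Z,r). \tag{7.2}$$

**Step 3 (Harnack's inequality for $|\nabla h|$).** By (7.2) $\nabla h\ne0$, so $h$ is smooth. The functions $h(Z+\lambda(x-Z))$ are $p$ harmonic; differentiating their equation in $\lambda$ at $\lambda=1$ gives $\operatorname{div}(Da(\nabla h)\nabla\zeta)=0$. For $Y=\zeta^{p-1}$ we have $\nabla Y=(p-1)\zeta^{p-2}\nabla\zeta$, so $\operatorname{div}(B\nabla Y)=0$ with $B=r^{p-2}\zeta^{2-p}Da(\nabla h)$. The eigenvalues of $B$ are comparable to $(r|\nabla h|/\zeta)^{p-2}$, and $\zeta\approx r|\nabla h|$ by (7.2), so $B$ is uniformly elliptic with constants depending only on $p,n,\Lambda$. By Moser's Harnack inequality for $Y$, the function $\zeta$, hence $|\nabla h|$, satisfies a Harnack inequality on balls whose doubles lie in $D\setminus\bar B(Z,r)$.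

**Step 4 (lower bound for $|\nabla h|$).** Let $x\in\Omega_\varphi\cap B_{r/C_1}$ with $C_1$ large, $\hat x=(x',\varphi(x'))$, $t=x_n-\varphi(x')$, so $d(x)\le t\le Cd(x)$. By S3, S4 and S1, for $\theta\in(0,\frac12)$,
$$h(\hat x+\theta te_n)\le C\theta^\beta\sup_{\Omega_\varphi\cap B(\hat x,2t)}h\le C\theta^\beta h(\hat x+2te_n)\le C\theta^\beta h(x),$$
which is $\le\frac12h(x)$ for some $\theta=\theta(p,n,\Lambda)$. By the mean value theorem there is $\tilde x$ on the segment $[\hat x+\theta te_n,x]$ with $\partial_nh(\tilde x)\ge h(x)/(2t)$. Points of this segment have distance at least $c\theta t$ to $\partial\Omega_\varphi$. Applying Step 3 along the segment, with a bounded number of balls, gives $|\nabla h(x)|\ge c\,h(x)/d(x)$.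

**Step 5 (transfer to $v$).** Let $x\in\Omega_\varphi\cap B_{\delta r}$ with $\delta$ small, $\kappa=v(x)/h(x)$. For $z\in B(x,d(x)/2)$ we have $|x-z|\le d(x)\le|x|<\delta r$, so (H) and S1 give $|v-\kappa h|\le C\delta^\sigma\kappa h(x)$ on $B(x,d(x)/2)$. The functions $v(x+d(x)z)/(\kappa h(x))$ and $h(x+d(x)z)/h(x)$ are bounded in $C^{1,\alpha}(B_{1/4})$ by S2, and their difference $f$ satisfies $|f|\le\epsilon:=C\delta^\sigma\le1$. With $e=\nabla f(0)/|\nabla f(0)|$ (if this gradient is not $0$) and $\tau=\frac18\epsilon^{1/(1+\alpha)}$,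
$$\tau|\nabla f(0)|\le f(\tau e)-f(0)+C\tau^{1+\alpha}\le2\epsilon+C\tau^{1+\alpha},\qquad\text{so }|\nabla f(0)|\le C\epsilon^{\alpha/(1+\alpha)} .$$
Since $\kappa h(x)=v(x)$, Step 4 gives $d(x)|\nabla v(x)|/v(x)\ge c-C\delta^{\sigma\alpha/(1+\alpha)}$. For $\delta=\delta_0$ small the right side is at least $c/2$. $\square$

## 8. A Hopf type lemma for ratios

On the boundary $u/v$ is defined only by continuity, and we must exclude that it first reaches $M$ there. In a Lipschitz domain there is no interior ball at a boundary point, so the barrier is built from $v$ itself. One wants $z=Mv-sb$, where $b$ is comparable to $v$ near $y$ and $b\le0$ on $|x-y|=R$. With $q=|x-y|^2/R^2$, the cutoff creates an error of order $s\,v^{p-1}d^{1-p}$ without a sign. Adding a small power $v^{1+\kappa}$ gains $s\,v^{p-1+\kappa}d^{-p}$, and this is larger near the boundary because $v^\kappa\ge c\,d^{1/2}$ for small $\kappa$.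

**Lemma 8.1.** Let $y\in\partial\Omega_\varphi$, $r>0$, and let $u,v$ be positive $p$ harmonic in $\Omega_\varphi\cap B(y,r)$, continuous up to and zero on $\partial\Omega_\varphi\cap B(y,r)$. If $M>0$ and $u<Mv$ in $\Omega_\varphi\cap B(y,r)$, then $\limsup_{x\to y}u/v<M$.

*Proof.* In this proof constants may depend on $u,v,y,r,M$, but not on $s$ below. Let $\Omega=\Omega_\varphi$ and fix $R=\delta_0r/4$. Multiplying $u,v$ by a common constant, assume $v\le1$ in $\Omega\cap B(y,R)$.

**Step 1 (bounds for $v$).** We need two derivatives of $v$ and a lower power bound. If $x\in\Omega\cap B(y,R)$, then $B(x,d(x)/2)\subset\Omega\cap B(y,\delta_0r)$, where Lemma 7.1 applies. The function $W(z)=v(x+d(x)z)/v(x)$, $|z|<\frac12$, satisfies $C^{-1}\le|\nabla W|\le C$ on $B_{1/4}$ and is bounded in $C^{1,\alpha}(B_{1/4})$. Hence it is smooth there and solves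
$$\sum_{i,j}\big(\delta_{ij}+(p-2)W_iW_j|\nabla W|^{-2}\big)W_{ij}=0,$$
a uniformly elliptic equation with coefficients bounded in $C^\alpha$. Interior Schauder estimates give $|D^2W(0)|\le C$. Thus
$$|\nabla v|\approx v/d,\qquad|D^2v|\le Cv/d^2\qquad\text{in }\Omega\cap B(y,R). \tag{8.1}$$
By (2.1), $d(x+\tau e_n)\ge c(d(x)+\tau)$. So $x$ is joined to $x+Re_n$ by a vertical Harnack chain of at most $C(1+\log(R/d(x)))$ balls in $\Omega\cap B(y,r)$, and $x+Re_n$ lies in a fixed compact subset of $\Omega\cap B(y,r)$. Hence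
$$v\ge c\,d^\gamma\quad\text{in }\Omega\cap B(y,R)\text{ for some }\gamma>0. \tag{8.2}$$

**Step 2 (the barrier).** Let $\kappa=\min(\frac12,\frac1{2\gamma})$,
$$f(t)=t+t^{1+\kappa},\quad g(t)=t-\tfrac12t^{1+\kappa},\quad q(x)=|x-y|^2/R^2,\quad b=f(v)-4q\,g(v),\quad z=Mv-sb,$$
with $0<s\le M/12$. For $0<t\le1$ we have $f\le2t$, $1\le f'\le3$, $\frac t2\le g\le t$, $0<g'\le1$, $f''=\kappa(1+\kappa)t^{\kappa-1}$ and $g''=-\frac12f''$, so $-f''\le g''\le0$. Then
$$\nabla z=H\nabla v+\xi,\qquad H=M-sf'(v)+4sq\,g'(v)\in[\tfrac M2,2M],\qquad\xi=4s\,g(v)\nabla q .$$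

**Step 3 (main term).** The purpose is to see the gain. As $v$ is $p$ harmonic, $\operatorname{div}a(H\nabla v)=(p-1)H^{p-2}|\nabla v|^{p-2}\nabla v\cdot\nabla H$, and $\nabla H=(-sf''+4sq\,g'')\nabla v+4sg'\nabla q$. Since $g''\le0$, $\nabla v\cdot\nabla H\le-sf''|\nabla v|^2+Cs|\nabla v|$, and (8.1) gives
$$\operatorname{div}a(H\nabla v)\le-c\,s\,v^{p-1+\kappa}d^{-p}+C\,s\,v^{p-1}d^{1-p}.$$

**Step 4 (the effect of $\xi$).** The purpose is to show that $\xi$ contributes no more than the error already present. We have $|\xi|\le Csv$ and $|H\nabla v|\ge cv/d$, so $|\xi|\le\frac12|H\nabla v|$ when $d\le\delta$, with $\delta\le1$ small and independent of $s$. Also, for $d\le\delta$,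
$$|\nabla\xi|\le Csv/d,\qquad|\nabla H|\le C(v^\kappa/d+1)\le C/d,\qquad|\nabla(H\nabla v)|\le|\nabla H||\nabla v|+H|D^2v|\le Cv/d^2 .$$
Write $a(H\nabla v+\xi)-a(H\nabla v)=\int_0^1Da(H\nabla v+\theta\xi)\,\xi\,d\theta$, where $|H\nabla v+\theta\xi|\approx v/d$, and use $|Da(\eta)|\le C|\eta|^{p-2}$, $|D^2a(\eta)|\le C|\eta|^{p-3}$:
$$|\operatorname{div}(a(H\nabla v+\xi)-a(H\nabla v))|\le C\Big(\frac vd\Big)^{p-3}\frac v{d^2}\,sv+C\Big(\frac vd\Big)^{p-2}\frac{sv}d\le C\,s\,v^{p-1}d^{1-p}.$$

**Step 5 ($z$ is a supersolution).** Altogether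
$$\operatorname{div}a(\nabla z)\le s\,v^{p-1}d^{-p}\big(-c\,v^\kappa+C\,d\big),\qquad v^\kappa\ge c\,d^{\gamma\kappa}\ge c\,d^{1/2}\ \text{ for }d\le1,$$
by (8.2) and $\gamma\kappa\le\frac12$. Decreasing $\delta$, still independently of $s$, we get $\operatorname{div}a(\nabla z)<0$ in $Q=\{x\in\Omega\cap B(y,R):d(x)<\delta\}$. As $z$ is smooth in $Q$ with $\nabla z\ne0$, it is a supersolution there.

**Step 6 (boundary of $Q$ and conclusion).** On $\partial\Omega$, $u=z=0$. On $|x-y|=R$, $b\le2v-4\cdot\frac v2=0$, so $z\ge Mv\ge u$. The set $\{x\in\Omega:d=\delta,\ |x-y|\le R\}$ is a compact subset of $\Omega\cap B(y,r)$; there $Mv-u\ge c_2>0$ and $b\le2v\le2$, so $z\ge Mv-2s\ge u$ if $s\le c_2/2$. Since $\delta$, and hence $c_2$, does not depend on $s$, we may fix such an $s>0$. By S5, $u\le z$ in $Q$. Where $q\le\frac18$, $b\ge v-4qv\ge v/2$, so $u\le(M-\frac s2)v$ near $y$. $\square$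

## 9. Proof of Theorem 1.6 for $n\ge3$

Suppose $m<M$. Let $\delta_0$ be as in Lemma 7.1 and $\varepsilon=\delta_0/2$. For $X=(\varphi,u,v)\in\mathcal B$ put
$$L_X^\circ=\{x'\ne0,\ \varphi(x')<x_n<\varphi(x')+2\varepsilon|x'|\},\qquad L_X=\{x'\ne0,\ \varphi(x')\le x_n\le\varphi(x')+\varepsilon|x'|\},$$
and $N=\{x_n>\varphi(x')+\varepsilon|x'|\}$. Then $\bar\Omega_\varphi\setminus\{0\}=L_X\cup N$ and $\partial N\setminus\{0\}\subset L_X\subset L_X^\circ\cup(\partial\Omega_\varphi\setminus\{0\})$.

**Step 1 (the boundary layer is connected and free of critical points).** $L_X^\circ$ is homeomorphic to $(\mathbf R^{n-1}\setminus\{0\})\times(0,1)$, which is connected because $n\ge3$. If $x\in L_X^\circ$ and $y=(x',\varphi(x'))$, then $|x-y|<\delta_0|x'|\le\delta_0|y|$. Since $0\notin B(y,|y|)$, $u$ and $v$ vanish continuously on $\partial\Omega_\varphi\cap B(y,|y|)$, and Lemma 7.1 with radius $|y|$ gives $\nabla u(x),\nabla v(x)\ne0$.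

**Step 2 (dichotomy).** We claim: *either $\varrho\equiv M$ on $L_X^\circ$, or $\varrho<M$ on $L_X^\circ\cup(\partial\Omega_\varphi\setminus\{0\})$.* By Lemma 4.2, $u\le Mv$. By Lemma 5.1 and Step 1 the set $\{x\in L^\circ_X:\varrho=M\}$ is open, and it is closed in $L_X^\circ$. So it is empty or all of $L_X^\circ$. Suppose $\varrho(y)=M$ with $y\in\partial\Omega_\varphi\setminus\{0\}$. Then $y'\ne0$, and for small $R$ we have $\Omega_\varphi\cap B(y,R)\subset L_X^\circ$. By Lemma 8.1, $u<Mv$ cannot hold throughout $\Omega_\varphi\cap B(y,R)$. So $\varrho=M$ somewhere in $L_X^\circ$, hence everywhere in it.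

**Step 3 (case $\alpha$: some $X\in\mathcal B$ has $\varrho\equiv M$ on $L_X^\circ$).** If the ratio is maximal near the boundary, its minimum is attained inside; so we exchange $u$ and $v$. By continuity $v/u=1/M<1/m$ on $L_X$. By Lemma 4.2 the maximum of $v/u$ on each $\bar\Omega_\varphi\cap\partial B_r$ is $1/m$, and it is attained in $N$. Also $v\to0$ at infinity (Lemma 4.1). So $(v,u)$ in the roles of $(u,v)$, with constant $1/m$ and $\eta=1/m-1/M$, satisfies conditions 1–3 of Proposition 6.1: a contradiction.

**Step 4 (case $\beta$: no $X\in\mathcal B$ has $\varrho\equiv M$ on $L_X^\circ$).** Here $\varrho<M$ on $L_X$ for each $X$, but condition 3 needs a gap that is uniform over all scales; compactness of $\mathcal B$ provides it. We claim: *there is $\eta\in(0,M)$ with $\varrho\le M-\eta$ on $L_X$ for all $X\in\mathcal B$.* Otherwise there are $X_k\in\mathcal B$ and $x_k\in L_{X_k}$ with $\varrho_k(x_k)\to M$. Since $\mathcal B$ is invariant under dilations, which carry the sets $L_X$ into each other, we may assume $|x_k|=1$.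 Along a subsequence $X_k\to X=(\varphi,u,v)\in\mathcal B$, $x_k\to x$, $|x|=1$ and $\varphi(x')\le x_n\le\varphi(x')+\varepsilon|x'|$. Here $x'\ne0$, as $x'=0$ would force $x=0$. Thus $x\in L_X$, and $\varrho(x)=M$ by (4.1). By Step 2, $\varrho\equiv M$ on $L_X^\circ$, which is excluded in this case.

Now take any $X\in\mathcal B$ ($\mathcal B\neq\emptyset$ by Lemma 4.1(i)). The maximum $M$ of $\varrho$ on each $\bar\Omega_\varphi\cap\partial B_r$ is attained in $N$, $u\le(M-\eta)v$ on $\partial N\setminus\{0\}$, and $u\to0$ at infinity. This contradicts Proposition 6.1.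

Hence $m=M$, and $\lim_{x\to0}u/v=M\in(0,\infty)$. $\square$

For $n=2$ the set $L_X^\circ$ has two components, and Step 2 would hold on each of them separately. Then $\varrho$ could be $M$ on one component and strictly smaller than $M$ on the other, and neither case applies. This is the only place where $n\ge3$ is used.

## 10. Proof of Theorem 1.5

Let $u,v$ be $p$ Martin functions for $\Omega$ at $w$, with $w=0$ and $\Omega\cap B_{R_0}=\Omega_\varphi\cap B_{R_0}$ after a rigid motion, as in the proof of Lemma 3.5. By that lemma both are unbounded near $0$, so Theorem 1.6 gives $u/v\to\kappa\in(0,\infty)$ at $0$. Let $\epsilon\in(0,\kappa)$. For small $r$ we have $(\kappa-\epsilon)v\le u\le(\kappa+\epsilon)v$ on $\Omega\cap\partial B_r$, and both functions vanish on $\partial\Omega\setminus B_r$. By S5 the inequalities hold in $\Omega\setminus B_r$. Let $r\to0$, then $\epsilon\to0$: $u=\kappa v$. $\square$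

So the question of Section 1 has a positive answer for every $n\ge3$, every $1<p<\infty$, every bounded Lipschitz domain and every boundary point.

## 11. The planar case and the proof of Corollary 1.7

**Theorem 1.6, hence Theorem 1.5, for $n=2$.** Sections 2–8 hold for $n=2$. Suppose $m<M$, let $(\varphi,u,v)\in\mathcal B$ and $E=\{x\in\Omega_\varphi:u=Mv\}$. By Lemma 4.2 the value $M$ of $\varrho$ is attained on $\bar\Omega_\varphi\setminus\{0\}$. If it is attained at a boundary point $y$, Lemma 8.1 shows that $u<Mv$ cannot hold near $y$, so it is also attained in $\Omega_\varphi$. Hence $E\ne\emptyset$. Also $E\ne\Omega_\varphi$, since otherwise $\varrho\equiv M$ by continuity, while $\min\varrho=m<M$. As $E$ is closed in the connected set $\Omega_\varphi$, it has a non-interior point $x_0\in E$, and $\nabla v(x_0)=0$ by Lemma 5.1.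

In the plane, critical points of nonconstant $p$ harmonic functions are isolated (Bojarski–Iwaniec for $p\ge2$; Manfredi, *Proc. AMS* 103 (1988), for all $p$), and $v$ is nonconstant because it is positive with limit $0$ at infinity. So $\nabla v\ne0$ in a punctured disc $P\subset\Omega_\varphi$ about $x_0$. By Lemma 5.1, $E\cap P$ is open and closed in $P$, and $P$ is connected. If $E\cap P=P$, then $x_0$ is interior to $E$, a contradiction. If $E\cap P=\emptyset$, then $u\le Mv-\epsilon$ on a small circle about $x_0$ for some $\epsilon>0$, hence inside it by S5, contradicting $u(x_0)=Mv(x_0)$. So $m=M$. Section 10 then applies without change. $\square$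

**Proof of Corollary 1.7(a).** Let $u,v$ be two such functions; they are admissible in the sense of Section 3 for every $R_0$. By S5 in $\Omega_\varphi\cap\{r<|x|<R\}$ and the decay at infinity, $S(r):=\sup_{\Omega_\varphi\setminus B_r}v=\sup_{\Omega_\varphi\cap\partial B_r}v$. Lemma 3.2 gives $S(Ar)\le\theta S(r)$ for all $r>0$, so $v$ is unbounded near $0$; the same holds for $u$. By Theorem 1.6 (for $n\ge2$), $u/v\to\kappa\in(0,\infty)$ at $0$. Let $\epsilon\in(0,\kappa)$, $\epsilon'>0$. For small $r$ and large $R$, comparison in $\Omega_\varphi\cap(B_R\setminus\bar B_r)$ gives $(\kappa-\epsilon)v-\epsilon'\le u\le(\kappa+\epsilon)v+\epsilon'$: on $\partial B_r$ by the limit, on $\partial\Omega_\varphi$ trivially, on $\partial B_R$ because both functions are small there. Let $R\to\infty$, $\epsilon'\to0$, $r\to0$, $\epsilon\to0$: $u=\kappa v$. $\square$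

**Proof of Corollary 1.7(b).** By S1 and $u_k(A)=1$, the $u_k$ are bounded on compact subsets of $\Omega$ for large $k$. If $y\in\partial\Omega\setminus\{w\}$, then for large $k$ a fixed ball about $y$ does not meet $B(w_k,\epsilon_k)$, and S4 bounds $u_k$ near $y$ by its value at a fixed interior point. So $(u_k)$ is bounded on compact subsets of $\bar\Omega\setminus\{w\}$ for $k$ large, and by S2 and S3 it is equicontinuous there. Every subsequential limit is $p$ harmonic and nonnegative in $\Omega$ with value $1$ at $A$, hence positive; it is continuous on $\bar\Omega\setminus\{w\}$ and vanishes on $\partial\Omega\setminus\{w\}$. So it is a $p$ Martin function at $w$ and equals $K(\cdot,w)$ by uniqueness. Hence the full sequence converges.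

Taking $u_k=K(\cdot,w_k)$ we get continuity of $w\mapsto K(\cdot,w)$. The map is injective: $K(\cdot,w)$ is unbounded near $w$ by Lemma 3.5 and bounded away from $w$, so $K(\cdot,w)=K(\cdot,\tilde w)$ forces $w=\tilde w$. A continuous injection of the compact set $\partial\Omega$ into a Hausdorff space is a homeomorphism onto its image. $\square$
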